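\title{Linear waste of Best Fit for item sizes close to uniform on $(0,\beta]$}

\begin{abstract}
We study the Best Fit rule for online bin packing with independent, identically distributed item sizes. For every $\beta\in(0,1)$ we prove that the expected waste after $n$ items is at least $cn$, uniformly over all size distributions in a weak neighborhood of the uniform distribution on $(0,\beta]$. It follows that the expected waste is linear for the uniform distribution on $(0,b]$ for every $b\in(0,1)$, and for the uniform distribution on $\{1/k,\dots,j/k\}$ whenever $j/k$ stays in a compact subset of $(0,1)$ and $k$ is large; the latter proves a conjecture on discrete uniform distributions. The proof is by contradiction. If the waste were sublinear, the sorted list of gaps seen at a uniformly random time would converge to a stationary Markov chain on nonincreasing sequences, and three balance arguments show that no such chain exists.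
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Bins have capacity $1$. Items with sizes $X_1,X_2,\dots$ arrive one at a time; the sizes are independent with a common distribution $F$ on $(0,1]$. The \emph{gap} of a bin is $1$ minus the total size of the items in it. The \emph{Best Fit} rule starts with no bins and places each arriving item into the bin with the smallest gap among those whose gap is at least the size of the item; if there is no such bin, it opens a new one. Bins with equal gaps are interchangeable, so the multiset of gaps does not depend on how ties are broken.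

Let $B_n$ be the number of bins after $n$ items. The \emph{waste} is
\[
W_n=B_n-\sum_{t=1}^nX_t ,
\]
which is the sum of all gaps, and $\overline W_n(F)=E\,W_n$. Since no packing uses fewer than $\sum_t X_t$ bins, $W_n$ bounds the number of bins that Best Fit uses in excess of the best possible. Always $0\le W_n\le B_n\le n$. For fixed $F$ we call the waste \emph{bounded} if $\overline W_n(F)=O(1)$ and \emph{linear} if $\overline W_n(F)=\Theta(n)$ as $n\to\infty$. Linear waste means that a positive fraction of all the space that is opened stays empty.

For integers $1\le j\le k$ let $U\{j,k\}$ be the uniform distribution on $\{1/k,2/k,\dots,j/k\}$, and for $b\in(0,1]$ let $U(0,b)$ be the uniform distribution on $(0,b]$. For $U\{1,k\}$ all gaps are multiples of the item size $1/k$, a bin is opened only when all others are full, and $W_n<1$. In general small items repair what larger items leave behind, and the question is whether there are enough of them. Under $U\{j,k\}$ the smallest items arrive at rate $1/j$ per step, while a packing with little waste opens bins at a rate close to the mean size $(j+1)/(2k)$. If $k$ exceeds about $j^2/2$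 there is a smallest item for every bin. If instead $j/k$ stays near a constant $b$ and $k$ grows, bins are opened at rate about $b/2$ while each single size becomes rare, and $U\{j,k\}$ approaches $U(0,b)$. Best Fit, by choosing the tightest bin, then produces small gaps greedily, and a small gap can be filled only by a still smaller item. One is led to guess that small gaps pile up. The guess needs care, because many bins with different gaps may be available at once, and they may catch well-fitting items often enough.

The following results are quoted as proved in \cite{AA}.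
\begin{itemize}
\item[(i)] The waste for $U\{k-2,k\}$ is bounded for all $k>2$.
\item[(ii)] The waste for $U\{j,k\}$ is bounded whenever $k\ge j(j+3)/2$.
\item[(iii)] The waste for $U\{8,11\}$ and for $U\{9,12\}$ is linear.
\item[(iv)] For $j\le k-3$, the waste is bounded for all pairs with $3\le j\le7$ and $k\le14$, and for $(j,k)=(8,14)$.
\end{itemize}
According to \cite{AA}, simulations suggest linear waste for $U(0,b)$ for all $b\in(0,1)$, bounded waste for $(j,k)=(8,12),(8,13),(9,14)$, and linear waste for $(j,k)=(9,13),(10,13),(10,14),(11,14)$. In the families (i) and (ii) the ratio $j/k$ tends to $1$ and to $0$ as $k\to\infty$. The following conjecture from \cite{AA} says that away from these ends the discrete distributions behave as the simulations suggest for the continuous ones.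

\medskip
\noindent\textbf{Conjecture.} \emph{For every $b\in(0,1)$ there is an integer $K_b$ such that the waste for $U\{j,k\}$ is linear whenever $k>K_b$ and $|b-j/k|<\min\{b/2,(1-b)/2\}$.}
\medskip

We prove the conjecture through a statement that does not distinguish discrete from continuous distributions. Identify a distribution on the line with its distribution function. The \emph{L\'evy distance} is
\[
d_L(F,G)=\inf\{h>0:\ F(x-h)-h\le G(x)\le F(x+h)+h\ \text{ for all }x\}.
\]
It is a metric, $d_L(F_l,F)\to0$ holds if and only if $F_l\to F$ weakly, and $d_L(F,G)\le\sup_x|F(x)-G(x)|$.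

\begin{theorem}\label{thm:main}
For every $\beta\in(0,1)$ there are $c>0$, $\rho>0$ and $n_0$ such that $\overline W_n(F)\ge cn$ for all $n\ge n_0$ and all distributions $F$ on $(0,1]$ with $d_L(F,U(0,\beta))<\rho$.
\end{theorem}

\begin{theorem}\label{thm:uniform}
Let $0<b_1<b_2<1$. There are $c>0$, $n_0$ and $K$ such that
\[
cn\le\overline W_n(U\{j,k\})\le n
\]
for all $k>K$, all $j$ with $b_1\le j/k\le b_2$, and all $n\ge n_0$. Likewise $cn\le\overline W_n(U(0,b))\le n$ for all $b\in[b_1,b_2]$ and $n\ge n_0$.
\end{theorem}

\begin{corollary}\label{cor:conj}
The Conjecture is true, and the waste for $U(0,b)$ is linear for every $b\in(0,1)$.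
\end{corollary}

The threshold $K_b$ cannot be chosen independently of $b$, and the restriction $\beta<1$ cannot be dropped.

\begin{proposition}\label{prop:sharp}
Let $b\in(0,1)$ and let $K_b$ be an integer with the property stated in the Conjecture. Then $K_b\ge\frac4{1-b}-1$ if $\frac12\le b<1$, and $K_b\ge\frac12\left(\frac4b-4\right)\left(\frac4b-1\right)$ if $0<b\le\frac12$. Moreover, the statement of Theorem~\ref{thm:main} is false for $\beta=1$.
\end{proposition}

Section~\ref{sec:idea} explains the argument for $\beta=3/5$. Sections~\ref{sec:limit}--\ref{sec:count} prove Theorem~\ref{thm:main}, and Section~\ref{sec:discrete} derives the other statements. The proof of Theorem~\ref{thm:main} uses compactness and gives no explicit values of the constants.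

\section{The idea, for $\beta=3/5$}\label{sec:idea}

This section is a guide; the proof does not depend on it. A \emph{rate} is a probability per arriving item. Let the sizes have distribution $U(0,\beta)$ and suppose that the waste is $o(n)$. Then bins are opened at rate $\beta/2$, the mean size. We want to show that Best Fit cannot open bins that fast without wasting space.

The difficulty is that sublinear waste still allows the number of partly filled bins to grow without bound, so the multiset of gaps need not settle into an equilibrium. We therefore look at it from the top: at a uniformly random time we sort the gaps in decreasing order, watch the first $M$ of them, let $n\to\infty$, and then let $M\to\infty$. The limit is a random sequence $g_1\ge g_2\ge\cdots$ in equilibrium. Its limit $a=\lim_i g_i$ may be positive; it is the level at which the number of bins became infinite. These bins act as a \emph{reservoir}. An item smaller than $a$ goes into a bin far down the list and leaves no trace, and a bin whose gap drops below $a$ disappears from view. Only \emph{large} items, those of size greater than $a$, move the visible picture,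 and $a$ itself never changes.

\emph{Few visible gaps.} A gap of size at most $\varepsilon$ is destroyed only by an item of size at most $\varepsilon$, hence at rate at most $\varepsilon/\beta$. On the other hand, each index $i$ with $g_i<\beta$ and $g_i-g_{i+1}>\varepsilon$ creates such a gap at rate $\varepsilon/\beta$, through items of size in $(g_i-\varepsilon,g_i)$. If the mean number of such indices exceeded $1$, small gaps would accumulate linearly. So for $a<\beta$ the limit has the form $(g_1,\dots,g_r,a,a,a,\dots)$ with $r$ finite.

Now let $\beta=3/5$, so that the opening rate has to be $3/10$, and go through the possible values of $a$. If $a\ge3/5$, no item is large and no bin is opened.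

\emph{The level $\frac12\le a<\frac35$.} Only large items open bins, so the opening rate is at most $(\beta-a)/\beta\le\frac16<\frac3{10}$.

\emph{The level $\frac13\le a\le\frac25$.} An item that opens a bin leaves a gap greater than $1-\beta=\frac25\ge a$. The bin stays visible until it receives a second large item. In equilibrium at most half of the large items open bins, and the rate is at most $(\beta-a)/(2\beta)\le\frac29<\frac3{10}$.

\emph{The level $\frac25<a<\frac12$.} Counting no longer suffices: one large item can send a new bin into the reservoir, and the bound $(\beta-a)/\beta$ approaches $\frac13>\frac3{10}$ as $a\downarrow\frac25$. But now $1-a$ lies in $(a,\beta)$, so a single large item can leave a gap \emph{just above} $a$. Let $p>0$ be the probability that all visible gaps are close to $a$, and let $h$ be small. An item of size in $[1-a-h,1-a)$ then opens a bin with gap in the window $(a,a+h]$, so such gaps are created at rate at least $ph/\beta$. They are destroyed only if the window is occupied and a large item of size at most $a+h$ arrives, so at rate at most $P(\text{window occupied})\,h/\beta$. In equilibrium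 the window is occupied with probability at least $p$, for every small $h$. This is impossible when only finitely many gaps exceed $a$.

\emph{The level $0\le a<\frac13$.} The same argument applies with two large items, since $2a<1-a<2\beta$.

Every level is excluded. For general $\beta$ the dichotomy is whether $1-a$ is a sum of sizes from $(a,\beta)$. If it is, the window argument applies (Section~\ref{sec:access}); if it is not, counting large items does (Section~\ref{sec:count}).

\section{The limiting chain}\label{sec:limit}

\subsection{States and the one-step map}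

Let $\mathcal S$ be the set of nonincreasing sequences $g=(g_1,g_2,\dots)$ in $[0,1]$ with the topology of coordinatewise convergence. It is a closed subset of $[0,1]^{\mathbb N}$, hence compact and metrizable. Put $\alpha(g)=\lim_ig_i=\inf_ig_i$, the \emph{level} of $g$. Let $\mathcal S_0\subset\mathcal S$ be the set of sequences with finitely many nonzero entries. The state of a packing is the sorted list of its gaps padded with zeros; it lies in $\mathcal S_0$, has level $0$, and the waste is $\sum_ig_i$.

The level is not continuous, and this is what creates the reservoir. The state $g^l=(\frac12,\dots,\frac12,0,0,\dots)$ with $l$ entries $\frac12$ has level $0$ and converges to $(\frac12,\frac12,\dots)$, of level $\frac12$. An item of size $x<\frac12$ changes only the $l$th entry of the sorted list $g^l$, so in the limit it changes nothing. We extend the Best Fit step from $\mathcal S_0$ to $\mathcal S$ accordingly.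

For $h\in\mathcal S$ and $v\in[0,1]$ define $\mathrm{Ins}(h,v)\in\mathcal S$ by
\[
\mathrm{Ins}(h,v)_i=\max\bigl(h_i,\min(h_{i-1},v)\bigr),\qquad h_0=1 .
\]
This map is continuous in $(h,v)$. If $v\le\alpha(h)$, then $v\le h_i$ for all $i$ and $\mathrm{Ins}(h,v)=h$. If $v>\alpha(h)$ and $r$ is the number of entries $h_i\ge v$, which is finite, then $\mathrm{Ins}(h,v)=(h_1,\dots,h_r,v,h_{r+1},\dots)$. So $\mathrm{Ins}$ is sorted insertion, and it preserves the level. Let $\mathrm{Del}_i(g)$ be $g$ with its $i$th entry deleted; this map is continuous and preserves the level as well.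

Each pair $(g,x)\in\mathcal S\times(0,1]$ satisfies exactly one of the conditions $x\le\alpha(g)$, $x>g_1$, and $g_i\ge x>g_{i+1}$ for some (unique) $i\ge1$. Define
\[
\Phi(g,x)=
\begin{cases}
g & \text{if }x\le\alpha(g),\\
\mathrm{Ins}(g,1-x) & \text{if }x>g_1\quad(\text{an \emph{opening}}),\\
\mathrm{Ins}(\mathrm{Del}_i(g),\,g_i-x) & \text{if }g_i\ge x>g_{i+1},
\end{cases}
\]
and, for $x>\alpha(g)$, define the \emph{receiving gap}
\[
q(g,x)=\min\bigl(\{g_i:g_i\ge x\}\cup\{1\}\bigr),
\]
which is $1$ in the second case and $g_i$ in the third. On $\mathcal S_0$ the first case never occurs, $\Phi$ is one step of Best Fit, and $q$ is the gap of the chosen bin before the step, a new bin counting as a gap $1$. In general $\alpha(\Phi(g,x))=\alpha(g)$, and the step can be described as follows.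
\begin{equation}\label{eq:rule}
\parbox{0.85\textwidth}{If $x>\alpha(g)$, the multiset of entries exceeding $\alpha(g)$ loses one copy of $q(g,x)$, unless the step is an opening, and gains $q(g,x)-x$ if this number exceeds $\alpha(g)$.}
\end{equation}
The map $\alpha$ is Borel as a pointwise limit of continuous maps, and $\Phi$ and $q$ are Borel because they are continuous on each of the countably many Borel pieces above. All sets and counts below are defined by countably many inequalities between coordinates, $\alpha$ and $x$, and are Borel.

The next lemma says that $\Phi$ is the correct extension: it is continuous along sequences of actual packings, except where the item size ties with an entry or with the level.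

\begin{lemma}\label{lem:cont}
Let $g^l\in\mathcal S_0$ and $x_l\in(0,1]$ satisfy $g^l\to g$ in $\mathcal S$ and $x_l\to x>0$, where $x\ne\alpha(g)$ and $x\ne g_i$ for all $i$. Then $\Phi(g^l,x_l)\to\Phi(g,x)$; for all large $l$ we have $x_l>g^l_1$ if and only if $x>g_1$; and if $x>\alpha(g)$, then $q(g^l,x_l)\to q(g,x)$.
\end{lemma}

\begin{proof}
If $x>g_1$, then $x_l>g_1^l$ for large $l$, so $q(g^l,x_l)=1$ and $\Phi(g^l,x_l)=\mathrm{Ins}(g^l,1-x_l)\to\mathrm{Ins}(g,1-x)$. If $\alpha(g)<x<g_1$, then $g_i>x>g_{i+1}$ for some $i$, so $g^l_i>x_l>g^l_{i+1}$ for large $l$; the same index is chosen, and the claims follow from the continuity of $\mathrm{Ins}$ and $\mathrm{Del}_i$.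

Let $x<\alpha(g)$. We must show $\Phi(g^l,x_l)\to g$. Fix $M$ and choose $m>M$ with $g_m<\alpha(g)+x$. Since $g_m\ge\alpha(g)>x$, we have $g^l_m>x_l$ for large $l$. Then there is no opening, and the chosen index $i_l$ is at least $m$, so the deletion does not affect the first $M$ entries. The inserted value is $g^l_{i_l}-x_l\le g^l_m-x_l$, and $g^l_m-x_l\to g_m-x<\alpha(g)\le g_M$. Hence for large $l$ it is less than $g^l_M$, and the insertion does not affect the first $M$ entries either. Thus $\Phi(g^l,x_l)_i=g_i^l\to g_i$ for $i\le M$, and $M$ was arbitrary.
\end{proof}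

\subsection{What sublinear waste leaves in the limit}

The limit forgets all bins below the level, and with them the waste itself. The next proposition extracts the two consequences of sublinear waste that are still visible from the top, (P2) and (P3).

\begin{proposition}\label{prop:limit}
Let $\beta\in(0,1)$ and suppose that the conclusion of Theorem~\ref{thm:main} fails for $\beta$. Then there is a Borel probability measure $\pi$ on $\mathcal S$ such that, for independent $g\sim\pi$ and $X\sim U(0,\beta)$ and $a=\alpha(g)$:
\begin{itemize}
\item[(P1)] $\Phi(g,X)\sim\pi$;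
\item[(P2)] $P(X>g_1)=\beta/2$;
\item[(P3)] $P\bigl(X>a,\ q(g,X)>\varepsilon,\ 0<q(g,X)-X<\varepsilon\bigr)\le\varepsilon/\beta$ for every $\varepsilon\in(0,\beta)$.
\end{itemize}
\end{proposition}

\begin{proof}
The failure of the theorem for $c=\rho=1/l$ and $n_0=l$ gives distributions $F_l$ on $(0,1]$ and integers $n_l\ge l$ with $F_l\to U(0,\beta)$ weakly and $\overline W_{n_l}(F_l)/n_l\to0$. Run Best Fit with items $X^l_1,X^l_2,\dots$ of law $F_l$, and let $g^l(t)\in\mathcal S_0$ be the state after $t$ items. Let $\pi_l$ be the average of the laws of $g^l(0),\dots,g^l(n_l-1)$, that is, the law of the state at a uniformly random time. Since $X^l_{t+1}$ is independent of $g^l(t)$, every pair $(g^l,X^l)$ with law $\pi_l\otimes F_l$ satisfies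
\begin{equation}\label{eq:avg}
E\,\varphi(g^l,X^l)=\frac1{n_l}\sum_{t=0}^{n_l-1}E\,\varphi\bigl(g^l(t),X^l_{t+1}\bigr)
\end{equation}
for all bounded Borel $\varphi$.

We use three standard facts. A sequence of probability measures on a compact metric space has a weakly convergent subsequence. On separable metric spaces, $\mu_l\to\mu$ and $\nu_l\to\nu$ weakly imply $\mu_l\otimes\nu_l\to\mu\otimes\nu$ weakly. By Skorokhod's representation theorem, weakly convergent laws on a separable metric space are the laws of an almost surely convergent sequence of random variables on one probability space. Hence, along a subsequence, $\pi_l\to\pi$ weakly, and there are pairs $(g^l,X^l)\sim\pi_l\otimes F_l$ and $(g,X)\sim\pi\otimes U(0,\beta)$ with $(g^l,X^l)\to(g,X)$ almost surely. As $X$ is independent of $g$ and has no atoms, almost surely $X\notin\{0,a\}\cup\{g_i:i\ge1\}$, so Lemma~\ref{lem:cont} applies almost surely.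

(P1) Let $\psi$ be continuous on $\mathcal S$. By \eqref{eq:avg} and $g^l(t+1)=\Phi(g^l(t),X^l_{t+1})$, the sum telescopes:
\[
\bigl|E\psi(\Phi(g^l,X^l))-E\psi(g^l)\bigr|=\frac1{n_l}\bigl|E\psi(g^l(n_l))-E\psi(g^l(0))\bigr|\le\frac{2\max|\psi|}{n_l}.
\]
Lemma~\ref{lem:cont} and bounded convergence give $E\psi(\Phi(g,X))=E\psi(g)$, and integrals of continuous functions determine a Borel measure on $\mathcal S$.

(P2) By \eqref{eq:avg}, $P(X^l>g_1^l)$ is the expected number of openings among the first $n_l$ steps divided by $n_l$, so
\[
P(X^l>g^l_1)=\frac{E\,B_{n_l}}{n_l}=E\,X^l+\frac{\overline W_{n_l}(F_l)}{n_l}\longrightarrow\frac\beta2 .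
\]
By Lemma~\ref{lem:cont} and bounded convergence the left side tends to $P(X>g_1)$.

(P3) To charge small gaps to the waste we bound them away from $0$. Let $0<\eta<\varepsilon<\beta$, and for $\gamma\in\mathcal S_0$ let $H(\gamma)$ be the number of entries of $\gamma$ in $(\eta,\varepsilon]$. Then $H(\gamma)\le\eta^{-1}\sum_i\gamma_i$ and $H(g^l(0))=0$. One step changes or creates a single bin, so $\Delta_l=H(\Phi(g^l,X^l))-H(g^l)$ lies in $\{-1,0,1\}$, and $\Delta_l=-1$ requires that the item enters a bin of gap at most $\varepsilon$, so $X^l\le\varepsilon$. Telescoping in \eqref{eq:avg} gives $E\Delta_l=E\,H(g^l(n_l))/n_l$, and therefore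
\[
P(\Delta_l=1)\le P(X^l\le\varepsilon)+\frac{\overline W_{n_l}(F_l)}{\eta\,n_l}\longrightarrow\frac\varepsilon\beta .
\]
Let $T_\eta$ be the event $\{X>a,\ q(g,X)>\varepsilon,\ \eta<q(g,X)-X<\varepsilon\}$. Almost surely on $T_\eta$, Lemma~\ref{lem:cont} gives $q(g^l,X^l)>\varepsilon$ and $\eta<q(g^l,X^l)-X^l<\varepsilon$ for large $l$, which means $\Delta_l=1$. By Fatou's lemma $P(T_\eta)\le\liminf_lP(\Delta_l=1)\le\varepsilon/\beta$. The events $T_\eta$ increase to the event in (P3) as $\eta\downarrow0$.
\end{proof}

Lemma~\ref{lem:cont} could be applied because the limit distribution has no atoms. For a fixed discrete distribution, ties have positive probability and fill bins exactly; results (i) and (ii) show that the waste can then be bounded.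

From now on $\pi$ is a measure as in Proposition~\ref{prop:limit}, and our goal is a contradiction. We keep the notation $g$, $X$, $a$ and write $g'=\Phi(g,X)$. Almost surely $X\ne a$ and $X<\beta$. Given $g$, the probability that $X$ lies in an interval $J\subset(0,\beta)$ is $|J|/\beta$.

In equilibrium the expected increment of a functional vanishes. Our functionals will be finite but not known to be integrable, and we need the identity separately on each set of levels.

\begin{lemma}[balance]\label{lem:balance}
Let $f:\mathcal S\to[0,\infty]$ be Borel, let $w:[0,1]\to\mathbb R$ be bounded and Borel, and let $C<\infty$. Suppose that almost surely on $\{w(a)\ne0\}$ the values $f(g)$ and $f(g')$ are finite and $|f(g')-f(g)|\le C$. Then $E[w(a)(f(g')-f(g))]=0$, the integrand being read as $0$ where $w(a)=0$.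
\end{lemma}

\begin{proof}
Let $f_L=\min(f,L)$. Since $a=\alpha(g)=\alpha(g')$ and $g'\sim g$ by (P1), the bounded variables $w(a)f_L(g')$ and $w(a)f_L(g)$ have the same law, so $E[w(a)(f_L(g')-f_L(g))]=0$. On $\{w(a)\ne0\}$ the increment $f_L(g')-f_L(g)$ is bounded by $C$ in absolute value and tends to $f(g')-f(g)$ as $L\to\infty$. Bounded convergence finishes the proof.
\end{proof}

\section{Finitely many gaps above the level}\label{sec:finite}

A priori the entries $g_i$ may decrease to $a$ through infinitely many values. Property (P3) excludes this.

\begin{lemma}\label{lem:finite}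
Let $V$ be the set of distinct values of the entries $g_i$ that lie in $(a,\beta)$. Then $E|V|\le1$. Consequently, almost surely on $\{a<\beta\}$ only finitely many indices $i$ have $g_i>a$.
\end{lemma}

\begin{proof}
A value greater than $a$ is taken by finitely many entries, since $g_i\to a$. Sending $v\in V$ to the last index $i$ with $g_i=v$ is a bijection from $V$ onto $D=\{i:g_{i+1}<g_i<\beta\}$. For $\varepsilon\in(0,\beta)$ let $D_\varepsilon=\{i\in D:g_i-g_{i+1}>\varepsilon\}$. Let $i\in D_\varepsilon$ and $x\in J_i=(g_i-\varepsilon,g_i)$. Then $a\le g_{i+1}<x<g_i<\beta$, so $q(g,x)=g_i>\varepsilon$ and $0<q(g,x)-x<\varepsilon$. The intervals $J_i$ lie in the pairwise disjoint intervals $(g_{i+1},g_i)\subset(0,\beta)$. Thus, given $g$, the event in (P3) has probability at least $|D_\varepsilon|\,\varepsilon/\beta$, and (P3) gives $E|D_\varepsilon|\le1$. As $\varepsilon\downarrow0$ the sets $D_\varepsilon$ increase to $D$, so $E|V|=E|D|\le1$ by monotone convergence.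

In particular $V$ is almost surely finite, so finitely many entries lie in $(a,\beta)$. If $a<\beta$, finitely many entries are at least $\beta$, again because $g_i\to a$.
\end{proof}

\section{Accessible levels do not occur}\label{sec:access}

Call $a\in[0,\beta)$ \emph{accessible} if there is an integer $m\ge1$ with
\begin{equation}\label{eq:acc}
ma<1-a<m\beta ,
\end{equation}
that is, if $1-a$ is a sum of $m$ numbers from $(a,\beta)$: some $m$ large items fill an empty bin down to gap exactly $a$. Let $A$ be the set of accessible levels and $I=[0,\beta)\setminus A$. Solving \eqref{eq:acc} for $a$ shows that $A$ is the intersection of $[0,\beta)$ with the union of the intervals $(1-m\beta,\frac1{m+1})$; for $\beta=\frac35$ this gives $A=[0,\frac13)\cup(\frac25,\frac12)$, as in Section~\ref{sec:idea}. Always $0\in A$.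

For the window argument we need states from which one item leaves a gap just above the level. If the receiving gap is $v$, the item must be slightly smaller than $v-a$. It must be large, it must be smaller than $\beta$, and no tighter bin may intercept it. This suggests the following definition. For $\delta>0$ let $C_\delta$ be the set of states $\gamma$, of level $a=\alpha(\gamma)$, for which some $v\in\{\gamma_i:i\ge1\}\cup\{1\}$ satisfies
\begin{equation}\label{eq:primed}
2a+\delta<v\le a+\beta\qquad\text{and}\qquad\text{no entry of $\gamma$ lies in }[v-a-\delta,\,v).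
\end{equation}
Both conditions become weaker as $\delta$ decreases, so $C_\delta$ increases as $\delta\downarrow0$. Put $C=\bigcup_{\delta>0}C_\delta=\bigcup_{n\ge1}C_{1/n}$.

We know little about $\pi$, and we have to show that it charges $C$. The tool is that the chain can be steered: every open interval of sizes has positive probability. For $\gamma\in\mathcal S$ let $u_t(\gamma)$ be the probability that the chain $\gamma(0)=\gamma$, $\gamma(s)=\Phi(\gamma(s-1),X_s)$, driven by independent $X_s\sim U(0,\beta)$, visits $C$ at some time $s\le t$. The functions $u_t$ are Borel, nondecreasing in $t$, and satisfy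
\begin{equation}\label{eq:ut}
u_0=\mathbf 1_C,\qquad u_t(\gamma)\ge\frac1\beta\int_0^\beta u_{t-1}(\Phi(\gamma,x))\,dx .
\end{equation}

\begin{lemma}\label{lem:steer}
For every $\gamma\in\mathcal S$ with $\alpha(\gamma)\in A$ there is $t$ with $u_t(\gamma)>0$.
\end{lemma}

\begin{proof}
Let $D_0=C$, and let $D_t$ consist of $D_{t-1}$ and of all states $\gamma$ for which some nonempty open interval $J\subset(0,\beta)$ has $\Phi(\gamma,x)\in D_{t-1}$ for all $x\in J$. By induction $u_t>0$ on $D_t$, since in \eqref{eq:ut} the integrand is positive on $J$. It suffices to show that every state of accessible level lies in some $D_t$.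

Fix $a\in A$ and $m$ as in \eqref{eq:acc}; all states in this proof have level $a$. Put $s=(1-a)/m\in(a,\beta)$, so that $1=a+ms$, and choose
\[
0<\eta<\frac{s-a}4,\qquad 0<\theta<\frac{\min(\eta,\beta-s)}m .
\]
The plan is to clear away all gaps above $a+\eta$ and then to put $m-1$ items of size near $s$ into one new bin, leaving a gap near $a+s$.

\emph{Building.} Let $E_0$ be the set of states with all entries at most $a+\eta$. For $1\le r\le m-1$ let $E_r$ be the set of states in which one entry $v$ lies in $(1-r(s+\theta),\,1-r(s-\theta))$ and all other entries are at most $a+\eta$; for states in $E_0$ put $v=1$. For $0\le r\le m-1$,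
\begin{equation}\label{eq:build}
1-r(s+\theta)\ge1-(m-1)(s+\theta)=a+s-(m-1)\theta>a+s-\eta>a+\eta .
\end{equation}
Let $\gamma\in E_r$ with $r\le m-2$, and let $x\in(s-\theta,s+\theta)$. This interval lies in $(a+\eta,\beta)$, because $s-\theta>s-\eta>a+3\eta$. So $x$ is large and exceeds every entry other than $v$, while $v-x>1-(r+1)(s+\theta)>a+\eta$ by \eqref{eq:build}. Hence $q(\gamma,x)=v$, by an opening if $r=0$, and \eqref{eq:rule} shows $\Phi(\gamma,x)\in E_{r+1}$.

Let $\gamma\in E_{m-1}$. Then $a+s-\eta<v\le a+s+(m-1)\theta$; for $m\ge2$ this follows from \eqref{eq:build} and $1-(m-1)(s-\theta)=a+s+(m-1)\theta$, and for $m=1$ from $v=1=a+s$. Using $s>a+4\eta$ and $s+m\theta<\beta$,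
\[
v>2a+3\eta,\qquad v<a+\beta,\qquad v-a-\eta>s-2\eta>a+2\eta .
\]
All entries other than $v$ are at most $a+\eta$, so none lies in $[v-a-\eta,v)$. Thus $E_{m-1}\subset C_\eta\subset D_0$, and by downward induction on $r$ we get $E_0\subset D_{m-1}$.

\emph{Clearing.} Let $N(\gamma)=\sum\lceil\gamma_i/\eta\rceil$, the sum running over the indices with $\gamma_i>a+\eta$; they are finite in number because $\gamma_i\to a$. We have $N(\gamma)=0$ exactly when $\gamma\in E_0$. Suppose $N(\gamma)\ge1$. Let $v$ be the smallest entry exceeding $a+\eta$, let $v'=\min(v,\beta)>a+\eta$, and let $J=(\max(a+\eta,v'-\eta),\,v')\subset(a,\beta)$. For $x\in J$, every entry that is at least $x$ exceeds $a+\eta$ and so is at least $v$, while $x<v$; hence $q(\gamma,x)=v$ and no bin is opened. If $v\le\beta$, then $v-x<\eta\le a+\eta$, and the term of $v$ leaves the sum. If $v>\beta$, then $v-x<v-\eta$, and the term of $v$ leaves the sum or drops by at least $1$. In both cases $N(\Phi(\gamma,x))\le N(\gamma)-1$. By induction on $N$, and since the sets $D_t$ increase, $\gamma\in D_{N(\gamma)+m-1}$.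
\end{proof}

\begin{lemma}\label{lem:access}
$P(a\in A)=0$.
\end{lemma}

\begin{proof}
Suppose $P(a\in A)>0$. Start the chain from $g(0)=g\sim\pi$; by (P1) each $g(s)$ has law $\pi$, and $\alpha(g(s))=a$. By Lemma~\ref{lem:steer}, $E[u_t(g)\mathbf 1_{\{a\in A\}}]>0$ for some $t$, so $P(g(s)\in C,\ \alpha(g(s))\in A)>0$ for some $s\le t$. Since $g(s)\sim\pi$, the same holds for $g$, and there is $\delta>0$ with
\[
p=P(g\in C_\delta,\ a\in A)>0 .
\]

For $0<h\le\delta$ let $K_h(\gamma)$ be the number of entries of $\gamma$ in the window $(\alpha(\gamma),\alpha(\gamma)+h]$. By Lemma~\ref{lem:finite}, $K_h(g)$ is almost surely finite on $\{a\in A\}$, and by \eqref{eq:rule} the increment $\Delta=K_h(g')-K_h(g)$ lies in $\{-1,0,1\}$ there. Lemma~\ref{lem:balance} with $f=K_h$ and $w=\mathbf 1_A$ gives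
\[
P(\Delta=1,\ a\in A)=P(\Delta=-1,\ a\in A).
\]
If $\Delta=-1$, then $X>a$ and the receiving gap lies in the window, so $K_h(g)\ge1$ and $a<X\le a+h$. Therefore
\[
P(\Delta=-1,\ a\in A)\le\frac h\beta\,P(K_h(g)\ge1,\ a\in A).
\]
Now let $g\in C_\delta$ with $v$ as in \eqref{eq:primed}, and let $X\in[v-a-h,\,v-a)$. Then $X\ge v-a-\delta>a$ and $X<v-a\le\beta$, so this is an interval of length $h$ inside $(a,\beta)$. No entry lies in $[X,v)$, so $q(g,X)=v$, possibly by an opening if $v=1$. The new gap $v-X$ lies in $(a,a+h]$, and the old gap $v>2a+\delta\ge a+h$ does not. By \eqref{eq:rule}, $\Delta=1$. Therefore $P(\Delta=1,\ a\in A)\ge ph/\beta$.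

Both rates are proportional to $h/\beta$ because the density of $X$ is constant, and comparing them gives $P(K_h(g)\ge1,\ a\in A)\ge p$ for all $h\in(0,\delta]$. As $h\downarrow0$ these events decrease to the event that $a\in A$ and the entries exceeding $a$ come arbitrarily close to $a$. This event has probability at least $p>0$, and probability $0$ by Lemma~\ref{lem:finite}.
\end{proof}

\section{Inaccessible levels open too few bins}\label{sec:count}

Let $a\in I$; then $0<a<\beta$. Let $m=m(a)\ge0$ be the largest integer with $ma<1-a$; it exists because $0<a<1$. Maximality gives $(m+1)a\ge1-a$. If $m\ge1$, the left inequality in \eqref{eq:acc} holds, so the right one fails. Hence in all cases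
\begin{equation}\label{eq:good}
(m+2)\,a\ge1,\qquad m\beta\le1-a .
\end{equation}
The second inequality says that $m$ items smaller than $\beta$ cannot bring an empty bin down to the level $a$: each bin that is opened must absorb at least $m+1$ large items before it disappears. The first says that $a$ is not small, so large items are not frequent. To turn the first statement into an inequality between rates, we keep account of the large items that the visible bins still have to receive. For $v>a$ let
\[
\ell_a(v)=\Bigl\lfloor\frac{v-a}\beta\Bigr\rfloor+1 ,
\]
the least number of items of size less than $\beta$ that can reduce a gap $v$ to at most $a$. By \eqref{eq:good}, $\ell_a(1)\ge m+1$.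

\begin{lemma}\label{lem:count}
$\displaystyle P(X>g_1,\ a\in I)\le E\Bigl[\mathbf 1_{\{a\in I\}}\,\frac{\beta-a}{\beta\,(m(a)+1)}\Bigr]$.
\end{lemma}

\begin{proof}
Let $\Lambda(\gamma)=\sum\ell_{\alpha(\gamma)}(\gamma_i)$, the sum running over the indices with $\gamma_i>\alpha(\gamma)$. By Lemma~\ref{lem:finite} and \eqref{eq:rule}, $\Lambda(g)$ and $\Lambda(g')$ are almost surely finite on $\{a\in I\}$. We bound $\Delta=\Lambda(g')-\Lambda(g)$ on this event, writing $\ell=\ell_a$ and using $X\ne a$, $X<\beta$. Note that $\ell(v)-1\le\ell(v-X)\le\ell(v)$ whenever $v-X>a$.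
\begin{itemize}
\item If $X<a$, then $g'=g$ and $\Delta=0$.
\item Let $a<X\le g_1$, with receiving gap $v$. If $v-X>a$, then $\Delta=\ell(v-X)-\ell(v)\in\{-1,0\}$. If $v-X\le a$, then $v-a\le X<\beta$, so $\ell(v)=1$ and $\Delta=-1$.
\item Let $X>g_1$; then $X>a$. If $1-X>a$, then $\Delta=\ell(1-X)$, and $m\le\ell(1)-1\le\Delta\le\ell(1)\le1+1/\beta$. If $1-X\le a$, then $\Delta=0$, and $m\beta\le1-a\le X<\beta$ forces $m=0$.
\end{itemize}
Thus $|\Delta|\le1+1/\beta$, and
\[
\Delta\ \ge\ m\,\mathbf 1_{\{X>g_1\}}-\mathbf 1_{\{a<X\le g_1\}}\ =\ (m+1)\,\mathbf 1_{\{X>g_1\}}-\mathbf 1_{\{X>a\}} .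
\]
Lemma~\ref{lem:balance} with $f=\Lambda$ and $w(a)=\mathbf 1_{\{a\in I\}}/(m(a)+1)$ gives
\[
0=E[w(a)\Delta]\ge P(X>g_1,\ a\in I)-E\bigl[w(a)\mathbf 1_{\{X>a\}}\bigr],
\]
and $P(X>a\mid g)=(\beta-a)/\beta$ on $\{a<\beta\}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose the theorem fails for $\beta$, and let $\pi$ be given by Proposition~\ref{prop:limit}. On $\{a\ge\beta\}$ we have $g_1\ge\beta>X$ almost surely, so no opening occurs, and $P(a\in A)=0$ by Lemma~\ref{lem:access}. Hence $P(X>g_1)=P(X>g_1,\ a\in I)$. For $a\in I$ and $m=m(a)$, \eqref{eq:good} gives $a\ge\frac1{m+2}$, and we claim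
\[
\frac{\beta-a}{\beta(m+1)}\le\frac{\beta-\frac1{m+2}}{\beta(m+1)}<\frac\beta2 .
\]
The strict inequality is equivalent to the positivity of
\[
\frac{m+1}2\beta^2-\beta+\frac1{m+2}=\frac{m+1}2\Bigl(\beta-\frac1{m+1}\Bigr)^2+\frac m{2(m+1)(m+2)} .
\]
For $m\ge1$ the last term is positive. For $m=0$ the expression equals $\frac12(1-\beta)^2$, which is positive because $\beta<1$. So the random variable on the right side of Lemma~\ref{lem:count} is everywhere less than $\beta/2$, and so is its expectation. This gives $P(X>g_1)<\beta/2$, contradicting (P2).
\end{proof}

\begin{remark}\label{rem:beta1}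
The case $m=0$ above is where $\beta<1$ is needed. For $\beta=1$ the point mass at $g=(\frac12,\frac12,\dots)$ has properties (P1)--(P3): an item $x\le\frac12$ is absorbed by the reservoir, an item $x>\frac12$ opens a bin whose gap $1-x<\frac12$ is invisible, so $\Phi(g,x)=g$; the opening rate is $\frac12$; and the event in (P3) is $\{X>\max(\frac12,1-\varepsilon)\}$ up to a null set, which has probability at most $\varepsilon$.
\end{remark}

\section{Uniform distributions}\label{sec:discrete}

We need two distances. On $[0,j/k]$ the distribution functions of $U\{j,k\}$ and $U(0,j/k)$ are $\lfloor kx\rfloor/j$ and $kx/j$, and outside this interval they agree. For $0<\beta\le\beta'\le1$ the distribution functions of $U(0,\beta)$ and $U(0,\beta')$ differ most at $x=\beta$, by $1-\beta/\beta'$. Hence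
\begin{equation}\label{eq:dist}
d_L\bigl(U\{j,k\},U(0,j/k)\bigr)\le\frac1j,\qquad d_L\bigl(U(0,\beta),U(0,\beta')\bigr)\le\frac{|\beta-\beta'|}{\max(\beta,\beta')} .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:uniform}]
The upper bounds hold because $W_n\le B_n\le n$. Suppose that no triple $(c,n_0,K)$ gives both lower bounds. Taking $c=1/l$ and $n_0=K=l$, we find $n_l\ge l$ and a distribution $F_l$ with $\overline W_{n_l}(F_l)<n_l/l$, where either $F_l=U\{j_l,k_l\}$ with $k_l>l$ and $\beta_l=j_l/k_l\in[b_1,b_2]$, or $F_l=U(0,\beta_l)$ with $\beta_l\in[b_1,b_2]$. In the first case $j_l\ge b_1k_l>b_1l$. Pass to a subsequence along which $\beta_l\to\beta\in[b_1,b_2]$. By \eqref{eq:dist} and the triangle inequality,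
\[
d_L(F_l,U(0,\beta))\le\frac1{b_1l}+\frac{|\beta_l-\beta|}{b_1}\longrightarrow0 .
\]
With $c$, $\rho$, $n_0$ from Theorem~\ref{thm:main} for this $\beta$, we get $\overline W_{n_l}(F_l)\ge cn_l$ for large $l$, which contradicts $\overline W_{n_l}(F_l)<n_l/l$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:conj}]
Given $b\in(0,1)$, let $\delta=\min\{b/2,(1-b)/2\}$, $b_1=b-\delta\ge b/2>0$ and $b_2=b+\delta\le(1+b)/2<1$. Apply Theorem~\ref{thm:uniform} and put $K_b=\lceil K\rceil$. The condition $|b-j/k|<\delta$ implies $b_1\le j/k\le b_2$, and $b$ itself lies in $[b_1,b_2]$.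
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Bounded waste is not linear. So a pair $(j,k)$ with bounded waste and $|b-j/k|<\min\{b/2,(1-b)/2\}$ forces $K_b\ge k$. We take such pairs from results (i) and (ii) of Section~\ref{sec:intro}.

Let $b\ge\frac12$, so that the minimum is $(1-b)/2$. For $j=k-2$ the condition reads $\frac{1-b}2<\frac2k<\frac{3(1-b)}2$, that is,
\[
\frac4{3(1-b)}<k<\frac4{1-b}.
\]
Let $k$ be the largest integer less than $\frac4{1-b}$. Then $k\ge\frac4{1-b}-1\ge7$, and $\frac4{1-b}-1>\frac4{3(1-b)}$ because $\frac8{3(1-b)}>1$. By (i) the waste for $U\{k-2,k\}$ is bounded, so $K_b\ge k\ge\frac4{1-b}-1$.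

Let $b\le\frac12$, so that the condition is $\frac b2<\frac jk<\frac{3b}2$. Take $j=\lceil4/b\rceil-4\ge4$ and $k=j(j+3)/2$, an integer since $j$ and $j+3$ have opposite parity. Then $j/k=2/(j+3)$ and $\frac4b-1\le j+3<\frac4b$. The upper bound gives $j/k>b/2$. The lower bound gives $j/k<3b/2$, since $\frac4b-1>\frac4{3b}$ follows from $\frac8{3b}>1$. By (ii) the waste is bounded, so $K_b\ge k\ge\frac12\left(\frac4b-4\right)\left(\frac4b-1\right)$.

Finally, \eqref{eq:dist} gives $d_L(U\{k-2,k\},U(0,1))\le\frac1{k-2}+\frac2k\to0$. Given $c>0$, $\rho>0$ and $n_0$, choose $k$ with this distance less than $\rho$. By (i), $\overline W_n(U\{k-2,k\})<cn$ for all large $n$, so the statement of Theorem~\ref{thm:main} fails for $\beta=1$.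
\end{proof}

\begin{thebibliography}{1}
\bibitem{AA}
\emph{Approximation Algorithms},
\texttt{https://hochbaum.ieor.berkeley.edu/\allowbreak html/\allowbreak pub/\allowbreak Book:Approximation-\allowbreak Algorithms-\allowbreak for-\allowbreak NP-Hard-\allowbreak Problems.pdf}.
\end{thebibliography}
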